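\title{A composition operator with no restriction similar to its rotates}

\begin{abstract}
For every $\lambda\in(0,1)$ we construct an analytic self-map $\phi$ of the unit disk with $\phi(0)=0$ and $\phi'(0)=\lambda$ whose composition operator $C_\phi$ on the Hardy space $H^2$ has positive essential spectral radius, while for no nonzero closed invariant subspace $M$ and no $\alpha\neq1$ is $C_\phi|_M$ similar to $\alpha C_\phi|_M$. This disproves a conjecture of Cowen and MacCluer. The map $\phi$ is a lift of $u\mapsto\lambda u$ to a tree-like Riemann surface with one infinite channel and many dead ends.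
\end{abstract}

\section{The conjecture and the counterexample}

Let $\mathbb D$ be the open unit disk and $\mu$ the normalized Lebesgue measure on $\partial\mathbb D$. The Hardy space $H^2$ consists of the analytic functions $f(z)=\sum a_kz^k$ on $\mathbb D$ with $\|f\|^2=\sum|a_k|^2<\infty$. Such an $f$ has radial limits $f^*$ almost everywhere, $\|f\|^2=\int|f^*|^2\,d\mu$, and $f$ is the Poisson integral $P[f^*]$. Every analytic map $\phi:\mathbb D\to\mathbb D$ defines a bounded operator $C_\phi f=f\circ\phi$ on $H^2$.

Two bounded operators $A,A'$ on a Hilbert space are \emph{similar} if $SA=A'S$ for some bounded invertible $S$, and $A$ is \emph{similar to rotates of itself} if $A$ is similar to $e^{i\theta}A$ for every real $\theta$. An operator is \emph{Fredholm} if its range is closed and its kernel and cokernel have finite dimension. We write $r(A)$ for the spectral radius, and $r_e(A)$ for the \emph{essential spectral radius}, the largest $|\xi|$ such that $A-\xi$ is not Fredholm. The following conjecture is due to Cowen and MacCluer; we take it from \cite{circ}.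

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\phi:\mathbb D\to\mathbb D$ be analytic, not an automorphism, with a fixed point in $\mathbb D$, and let $r_e(C_\phi)>0$. Then there is a nonzero closed subspace $M\subset H^2$ with $C_\phi M\subset M$ such that $C_\phi|_M$ is similar to rotates of itself.}
\medskip

Automorphisms are excluded to avoid degenerate cases such as the identity, for which $r_e=1$ and every restriction is an identity operator. Two examples show what the hypothesis $r_e>0$ is meant to capture.

If $\phi(z)=\lambda z$ with $0<|\lambda|<1$, then $C_\phi$ is diagonal with entries $\lambda^k\to0$, so $r_e=0$, and we shall see in Example~\ref{ex:linear} that no restriction is similar to a nontrivial rotate. If $\phi(z)=z^2$, then $C_\phi$ is an isometry, and on $zH^2$ it is the orthogonal sum, over odd $q$, of unilateral shifts on the closed spans of $\{z^{q2^k}:k\ge0\}$. For $|\xi|<1$ the range of $C_\phi-\xi$ misses one dimension in each summand, so $r_e=1$. On the summand with $q=1$ the unitary $Sz^{2^k}=e^{ik\theta}z^{2^k}$ satisfies $SC_\phi=e^{i\theta}C_\phi S$, as the conjecture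 predicts.

In general, let $\phi(0)=0$ and $\lambda=\phi'(0)$ with $0<|\lambda|<1$. Comparing lowest Taylor coefficients shows that every eigenvalue of $C_\phi$ is a power $\lambda^k$. These numbers single out directions in the plane, but if $r_e>0$ only finitely many of them have modulus at least $r_e$, and none of those is an eigenvalue on $z^mH^2$ once $|\lambda|^m<r_e$. One would guess that the asymmetry is confined to finitely many Taylor coefficients and that, deeper in the space, the shift-like behavior of the second example appears. The theorem shows that this guess is wrong. We write $\phi_p$ for the $p$-th iterate of $\phi$.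

\begin{theorem}\label{thm:main}
Let $\lambda\in(0,1)$ and $w\in(0,\pi)$. There is an analytic map $\phi:\mathbb D\to\mathbb D$ with $\phi(0)=0$, $\phi'(0)=\lambda$ (so $\phi$ is not an automorphism) and $r_e(C_\phi)\ge\lambda^{\pi/(4w)}>0$ such that the following hold.
\begin{itemize}
\item[(A)] If $M\neq\{0\}$ is a closed subspace with $C_\phi M\subset M$ and $\alpha\in\mathbb C\setminus\{1\}$, then $C_\phi|_M$ is not similar to $\alpha C_\phi|_M$. In particular the conjecture is false.
\item[(B)] If $M\neq\{0\}$ is a closed subspace with $C_\phi M\subset M$, if $|\alpha|=1$, and if $S:M\to H^2$ is bounded and bounded below with $SC_\phi|_M=\alpha C_\phi S$, then $\alpha=1$.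
\item[(C)] Statements (A) and (B) also hold for every iterate $\phi_p$, $p\ge1$, in place of $\phi$.
\end{itemize}
\end{theorem}

The proof has three stages. Section~\ref{sec:criteria} reduces the theorem to estimates for the operators $C_\phi^N$ and the norms $\|\phi_N^m\|$. Section~\ref{sec:model} builds $\phi$ from a Riemann surface and expresses these estimates through two probabilities for Brownian motion: dying near a given level and passing the next one. Sections~\ref{sec:surface}--\ref{sec:estimates} construct a surface on which, at infinitely many levels, the first probability dwarfs the second.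

\section{Two criteria in terms of the norms $\|\phi_N^m\|$}\label{sec:criteria}

In this section $\phi(0)=0$, $\lambda=\phi'(0)$, $0<|\lambda|<1$, and $T=C_\phi$, so that $T^Nf=f\circ\phi_N$ and $T^Nz^m=\phi_N^m\neq0$. The subspaces $H_m=z^mH^2$, $m\ge0$, are closed and invariant under $T$, and
\begin{equation}\label{eq:lowest}
f=cz^m+O(z^{m+1})\quad\Longrightarrow\quad Tf=c\lambda^mz^m+O(z^{m+1}).
\end{equation}

\begin{proposition}\label{prop:re}
Let $\rho>0$. Suppose that for each $m\ge1$ there is $c_m>0$ with $\|\phi_N^m\|\ge c_m\rho^N$ for all large $N$. Then $r_e(T)\ge\rho$.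
\end{proposition}

\begin{proof}
We use two textbook facts: adding a finite rank operator does not change whether an operator is Fredholm, and the index (the dimension of the kernel minus that of the cokernel) is locally constant on the set of Fredholm operators.

Suppose $r_e(T)<\rho$ and choose $m\ge1$ with $|\lambda|^m<\rho$. Let $T_m=T|_{H_m}$. The spectral radius formula gives $r(T_m)\ge\limsup_N\|T^Nz^m\|^{1/N}\ge\rho$. With respect to $H^2=\operatorname{span}\{1,\dots,z^{m-1}\}\oplus H_m$, the operator $T$ differs from $0\oplus T_m$ by $T$ times the projection on the first summand, which has finite rank. Hence $r_e(T_m)=r_e(T)<\rho\le r(T_m)$. Take $\xi$ in the spectrum of $T_m$ with $|\xi|=r(T_m)$. On the connected set $|z|>r_e(T_m)$ the operator $T_m-z$ is Fredholm, and it is invertible for large $z$, so its index is $0$ throughout. Since $T_m-\xi$ has index $0$ and is not invertible, it has a kernel: $Tf=\xi f$ with $f=cz^k+\cdots$, $c\neq0$, $k\ge m$. By \eqref{eq:lowest}, $\xi=\lambda^k$, so $|\xi|\le|\lambda|^m<\rho$, a contradiction.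
\end{proof}

The second criterion rules out similarities. An intertwiner as in (B) preserves the norms of orbits $\|T^Nf\|$ up to constants. If the growth of these norms along some sequence of times detects the order of vanishing of $f$ at $0$, then the intertwiner preserves that order, and \eqref{eq:lowest} turns this into an equation for $\alpha$.

\begin{proposition}\label{prop:sep}
Suppose there are integers $N_i\to\infty$ with
\begin{equation}\label{eq:sep}
\|T^{N_i}|_{H_{m+1}}\|=o\bigl(\|\phi_{N_i}^m\|\bigr)\quad(i\to\infty)\qquad\text{for every }m\ge0.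
\end{equation}
Then statements (A) and (B) of Theorem~\ref{thm:main} hold for $\phi$.
\end{proposition}

\begin{proof}
If $f=cz^m+O(z^{m+1})$ is in $H^2$, then $T^Nf=c\phi_N^m+T^N(f-cz^m)$ with $f-cz^m\in H_{m+1}$, so \eqref{eq:sep} gives
\begin{equation}\label{eq:orbit}
\|T^{N_i}f\|=(|c|+o(1))\,\|\phi_{N_i}^m\|,
\end{equation}
also when $c=0$. In particular $\|\phi_{N_i}^{m'}\|=o(\|\phi_{N_i}^m\|)$ for $m'>m$.

(B) Let $0\neq f\in M$ and $g=Sf$, which is nonzero because $S$ is bounded below. Write $f=cz^m+\cdots$ and $g=c'z^{m'}+\cdots$ with $cc'\neq0$. Iterating the intertwining relation gives $ST^N=\alpha^NT^NS$ on $M$. Since $|\alpha|=1$ and $S$ is bounded and bounded below, $\|T^Ng\|=\|ST^Nf\|$ is comparable to $\|T^Nf\|$ uniformly in $N$. By \eqref{eq:orbit}, $\|\phi_{N_i}^m\|$ and $\|\phi_{N_i}^{m'}\|$ are comparable, which forces $m=m'$.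

Now let $v=(T-\lambda^m)f\in M$. By \eqref{eq:lowest}, $v\in H_{m+1}$, while
\[
Sv=(\alpha T-\lambda^m)g=c'(\alpha-1)\lambda^mz^m+O(z^{m+1}).
\]
Take norms in $ST^{N_i}v=\alpha^{N_i}T^{N_i}Sv$. The left side is $o(\|\phi_{N_i}^m\|)$ by \eqref{eq:sep}, and the right side is $(|c'(\alpha-1)\lambda^m|+o(1))\|\phi_{N_i}^m\|$ by \eqref{eq:orbit}. As $c'\lambda^m\neq0$, we get $\alpha=1$.

(A) Let $A=T|_M$ be similar to $\alpha A$. Let $m$ be the least order of vanishing at $0$ among nonzero elements of $M$, and let $\ell(f)$ be the coefficient of $z^m$ in $f$. Then $\ell\neq0$ on $M$, and $\ell\circ(A-\lambda^m)=0$ by \eqref{eq:lowest}. So $A-\lambda^m$ is not onto and $r(A)\ge|\lambda|^m>0$. Similar operators have equal spectral radii, so $r(A)=|\alpha|r(A)$ and $|\alpha|=1$. An invertible $S:M\to M$ with $SA=\alpha AS$ satisfies the hypotheses of (B), whence $\alpha=1$.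
\end{proof}

\begin{example}\label{ex:linear}
For $\phi(z)=\lambda z$ we have $\|T^N|_{H_{m+1}}\|=|\lambda|^{N(m+1)}$ and $\|\phi_N^m\|=|\lambda|^{Nm}$, so \eqref{eq:sep} holds, but $r_e=0$. This map also shows that (B) needs $|\alpha|=1$: take $M=\mathbb Cz$, $Sz=1$, $\alpha=\lambda$.
\end{example}

\begin{example}\label{ex:lft}
Let $0<\lambda<1$ and $\phi(z)=\lambda z/(1-(1-\lambda)z)$. With $\sigma(z)=2z/(1-z)$ we have $\sigma\circ\phi=\lambda\sigma$, and since $\sigma$ is injective, $\phi_N$ is given by the same formula with $\epsilon=\lambda^N$ in place of $\lambda$. For $|t|\le\epsilon$ we have $|1-(1-\epsilon)e^{it}|\le|t|+\epsilon\le2\epsilon$, so $|\phi_N(e^{it})|\ge\frac12$ on an arc of measure $\epsilon/\pi$. Thus $\|\phi_N^m\|^2\ge4^{-m}\lambda^N/\pi$, and $r_e\ge\lambda^{1/2}$ by Proposition~\ref{prop:re}. On the other hand $\|\phi_N\|^2=\epsilon^2/(1-(1-\epsilon)^2)\le\epsilon$, so $\|\phi_N^2\|^2\ge\|\phi_N\|^2/(16\pi)$, and \eqref{eq:sep} fails for $m=1$ along every sequence.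
\end{example}

Each example satisfies one criterion and not the other. The two criteria are compatible only if the ratios $\|\phi_{N_i}^{m+1}\|/\|\phi_{N_i}^m\|$ tend to $0$ while all the norms stay above $c_m\rho^{N_i}$. In Example~\ref{ex:lft} a fixed share of $\|\phi_N\|^2$ comes from the part of the circle where $|\phi_N|$ is of order $1$. We need a map for which, at infinitely many times, the norms come from a set where $|\phi_N|$ is small but not exponentially small.

\section{Maps defined by a surface, and exit distributions}\label{sec:model}

From now on $\lambda=e^{-L}$ with $L>0$, and $\Lambda=1/\lambda=e^L$. Example~\ref{ex:lft} suggests prescribing a solution $\sigma$ of $\sigma\circ\phi=\lambda\sigma$ and recovering $\phi$ from it, since $\phi_N$ is then roughly $\lambda^N\sigma$ wherever this is small. We prescribe $\sigma$ through its Riemann surface. Suppose we are given the following.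
\begin{itemize}
\item[(X1)] A simply connected Riemann surface $X$ and a holomorphic $u:X\to\mathbb C$ that omits an open disk $B(-\Lambda,\eta)$ and maps the \emph{core} $\{p\in X:|u(p)|<1\}$ bijectively onto $\mathbb D$. Let $o$ be the point of the core with $u(o)=0$.
\item[(X2)] A holomorphic map $F:X\to X$ with $u\circ F=\lambda u$.
\end{itemize}
The function $1/(u+\Lambda)$ is bounded and nonconstant, so by the uniformization theorem there is a conformal bijection $R:\mathbb D\to X$ with $R(0)=o$. Put
\[
\sigma=u\circ R,\qquad\phi=R^{-1}\circ F\circ R,\qquad T=C_\phi.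
\]
Then $\sigma\circ\phi=\lambda\sigma$. Since $u(F(o))=0$, we have $F(o)=o$ and $\phi(0)=0$; since $u$ is injective on the core, $\sigma'(0)\neq0$ and $\phi'(0)=\lambda$. The bounded function $1/(\sigma+\Lambda)$ has nonzero radial limits almost everywhere, so $\sigma$ has finite radial limits $\sigma^*$ almost everywhere.

Let $\psi:\mathbb D\to\mathbb D$ be the inverse of $u$ on the core followed by $R^{-1}$. It is univalent with $\psi(0)=0$, so the Schwarz lemma and Koebe's growth theorem $|\psi(t)|\ge|\psi'(0)||t|/(1+|t|)^2$ give, with $b=|\psi'(0)|/4$,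
\begin{equation}\label{eq:psi}
b|t|\le|\psi(t)|\le|t|\qquad(|t|<1).
\end{equation}
If $|\sigma(z)|<\Lambda^N$, then $u(F^N(R(z)))=\lambda^N\sigma(z)$ lies in $\mathbb D$, so $F^N(R(z))$ lies in the core. Therefore
\begin{equation}\label{eq:phiN}
\phi_N(z)=\psi(\lambda^N\sigma(z))\ \text{ if }|\sigma(z)|<\Lambda^N,\qquad\phi_N^*=\psi(\lambda^N\sigma^*)\ \text{ on }\{|\sigma^*|<\Lambda^N\},
\end{equation}
where the second formula follows from the first along radii.

On the rest of the circle \eqref{eq:phiN} says nothing, and $f\circ\phi_N$ may be large there. To control that part uniformly in $f$ we use Brownian motion. Let $B_t$ be planar Brownian motion, $\mathbb P_z$ and $\mathbb E_z$ the probability and expectation when it starts at $z$, and $\tau$ the exit time from $\mathbb D$. Besides the strong Markov property we need these textbook facts.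
\begin{itemize}
\item[(B1)] For $z\in\mathbb D$ and $V\in L^1(\mu)$, $\mathbb E_z[V(B_\tau)]=P[V](z)$. Under $\mathbb P_0$ the law of $B_\tau$ is $\mu$.
\item[(B2)] If $h$ is bounded and harmonic on $\mathbb D$ and $\tau_j$ is the exit time from $|z|<1-1/j$, then $h(B_{\tau_j})\to h^*(B_\tau)$ almost surely. Indeed $h=P[h^*]$, so $h(B_{\tau_j})$ is the conditional expectation of $h^*(B_\tau)$ given the path up to $\tau_j$, and the martingale convergence theorem applies because $B_\tau=\lim B_{\tau_j}$.
\item[(B3)] (Conformal invariance.) If $f$ is holomorphic and nonconstant on a domain $U\ni0$ and $B$ starts at $0$ and leaves $U$ at time $\tau_U$, then $f(B_t)=\tilde B_{a(t)}$ for $t<\tau_U$, where $\tilde B$ is a planar Brownian motion from $f(0)$ and $a$ is continuous and increasing with $a(0)=0$.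
\item[(B4)] Almost surely $B$ hits a given disk in finite time and never hits a given point other than its starting point.
\end{itemize}

We call $Z_t=R(B_t)$, $t<\tau$, under $\mathbb P_0$, Brownian motion on $X$ from $o$, and we call $\log_\Lambda|u|$ the \emph{level} of a point of $X$. For integers $n\ge0$ define the \emph{exit mass} and the \emph{passage probability}
\[
\mathcal E(n)=\mu\{\Lambda^{n-1}\le|\sigma^*|\le\Lambda^n\},\qquad\Pi(n)=\mathbb P_0\bigl(|\sigma(B_t)|=\Lambda^n\text{ for some }t<\tau\bigr).
\]
If the path never reaches level $n$, then $|\sigma(B_{\tau_j})|<\Lambda^n$ for all $j$, and (B2) applied to $1/(\sigma+\Lambda)$ gives $\sigma(B_{\tau_j})\to\sigma^*(B_\tau)$. Hence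
\begin{equation}\label{eq:nopass}
|\sigma^*(B_\tau)|\le\Lambda^n\quad\text{almost surely on the event that level $n$ is not reached.}
\end{equation}

\begin{lemma}\label{lem:norms}
Let $n\ge0$, $k\ge1$, $m\ge0$ be integers and $N=n+k$. Then
\begin{equation}\label{eq:lower}
\|\phi_N^m\|^2\ge(b\Lambda^{-k-1})^{2m}\,\mathcal E(n).
\end{equation}
If $\Lambda^{1-k}\le\frac12$, then also
\begin{equation}\label{eq:upper}
\|T^N|_{H_{m+1}}\|^2\le2\Lambda^{2-2k}\|\phi_N^m\|^2+3\,\Pi(n+1).
\end{equation}
\end{lemma}

\begin{proof}
On the set defining $\mathcal E(n)$ we have $\Lambda^{-k-1}\le|\lambda^N\sigma^*|\le\Lambda^{-k}<1$, so \eqref{eq:phiN} and \eqref{eq:psi} give $|\phi_N^*|\ge b\Lambda^{-k-1}$ there. This proves \eqref{eq:lower}.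

For \eqref{eq:upper} let $s=\Lambda^{1-k}\le\frac12$, let $f\in H_{m+1}$ with $\|f\|=1$, and put $G=f\circ\phi_N$. Split the circle into $\Gamma_1=\{|\sigma^*|\le\Lambda^{n+1}\}$ and its complement $\Gamma_2$.

On $\Gamma_1$ we have $|\phi_N^*|\le s$ by \eqref{eq:phiN} and \eqref{eq:psi}, and $G^*=f(\phi_N^*)$. Writing $f=z^{m+1}f_1$ with $\|f_1\|=1$, the Cauchy--Schwarz inequality gives $|f(z)|^2\le|z|^{2m+2}/(1-|z|^2)\le2s^2|z|^{2m}$ for $|z|\le s$. Hence $\int_{\Gamma_1}|G^*|^2\,d\mu\le2s^2\|\phi_N^m\|^2$.

For $\Gamma_2$ let $h=P[|f^*|^2]$. Then $h(0)=1$ and $|f|^2\le h$, so $|G|^2\le h\circ\phi_N$, which is harmonic. It follows that $P[|G^*|^2]\le h\circ\phi_N$: for $r<1$ the Poisson integral of $|G(re^{it})|^2$ at $z$ is at most $h(\phi_N(rz))$, and $G(re^{it})\to G^*$ in $L^2(\mu)$. Let $V=1_{\Gamma_2}|G^*|^2$ and $v=P[V]$, so that $0\le v\le h\circ\phi_N$. Let $\tau_0$ be the first time $t<\tau$ with $|\sigma(B_t)|=\Lambda^{n+1}$, and $\tau_0=\tau$ if there is none. On $\{\tau_0=\tau\}$ we have $B_\tau\in\Gamma_1$ and $V(B_\tau)=0$ almost surely, by \eqref{eq:nopass}. On $\{\tau_0<\tau\}$ we have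 $|\phi_N(B_{\tau_0})|\le s\le\frac12$, so Harnack's inequality $h(z)\le h(0)(1+|z|)/(1-|z|)$ gives $v(B_{\tau_0})\le3$. By (B1) and the strong Markov property,
\[
\int_{\Gamma_2}|G^*|^2\,d\mu=\mathbb E_0[V(B_\tau);\tau_0<\tau]=\mathbb E_0[v(B_{\tau_0});\tau_0<\tau]\le3\,\Pi(n+1).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:reduction}
Suppose there are integers $n_i\to\infty$ and numbers $q_i\to\infty$ with
\begin{equation}\label{eq:drop}
\mathcal E(n_i)>0,\qquad\Pi(n_i+1)\le\mathcal E(n_i)/q_i.
\end{equation}
Then (A) and (B) hold for $\phi_p$ for every $p\ge1$.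
\end{proposition}

\begin{proof}
We look at times $N_i=n_i+k_i$. The delay $k_i$ must tend to infinity, so that the exit mass at level $n_i$ is carried close to $0$, and it must grow slowly, so that this mass still outweighs the passage probability. Fix $p$, and for large $i$ let $k_i$ be the integer in $[\sqrt{\log q_i},\sqrt{\log q_i}+p)$ for which $p$ divides $n_i+k_i$. Lemma~\ref{lem:norms} and \eqref{eq:drop} give, for large $i$,
\[
\frac{\|T^{N_i}|_{H_{m+1}}\|^2}{\|\phi_{N_i}^m\|^2}\le2\Lambda^{2-2k_i}+\frac{3\Lambda^{2m(k_i+1)}}{b^{2m}q_i},
\]
and both terms tend to $0$ because $k_i\to\infty$ and $k_i=o(\log q_i)$. Since $T^{N_i}=C_{\phi_p}^{N_i/p}$ and $\phi_{N_i}$ is the $(N_i/p)$-th iterate of $\phi_p$, this is condition \eqref{eq:sep} for $\phi_p$, and $\phi_p'(0)=\lambda^p\in(0,1)$. Proposition~\ref{prop:sep} applies.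
\end{proof}

Example~\ref{ex:lft} is the case $X=\{\operatorname{Re}u>-1\}$, $F(u)=\lambda u$. There $|\sigma^*(e^{it})|=1/|\sin(t/2)|$, so $\mu\{|\sigma^*|>r\}=\frac2\pi\arcsin(1/r)$ for $r\ge1$. Thus $\mathcal E(n)\le\Lambda^{1-n}$ for $n\ge1$, while $\Pi(n+1)\ge\frac2\pi\Lambda^{-n-1}$ by \eqref{eq:nopass}, and the ratio $\mathcal E(n)/\Pi(n+1)$ is bounded. A single channel to infinity loses only a fixed fraction of the paths per level.

\section{The surface}\label{sec:surface}

\subsection{Design}
We need a channel to infinity, to keep $\mathcal E(n)$ above a geometric sequence, and at infinitely many levels $n$ a sudden loss of almost all surviving paths. So we attach to the channel many dead ends of the same width that stop at level $n$. A large number of disjoint sectors of a fixed opening do not fit in the plane, so the dead ends are separate sheets lying over the same sector as the channel. Each is reached through a small opening, a \emph{door}, in the side of the channel, followed by a \emph{leg} that winds once around the origin. Condition (X2) dictates the pattern: the map $F$ lowers the level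 by $1$, so with a door at position $j\ge1$ there must be one at position $j-1$, and the sheet at position $0$ is carried into the base, its leg falling into the core.

The dead ends must themselves carry doors. The reason is visible in a caricature, which is not used in the proof. Let a particle climb the levels $0,1,\dots,n$. On a line without doors it advances one level with probability $s$. On a line with doors it advances along the same line with probability $s'>s$, since a path that would have died at the wall may step through a door and come back, and it advances by switching to the branch at its position with probability $d$. The particle reaches level $n$ on the main line with probability $s'^n$. If the branches are bare, it reaches level $n$ on one of them with probability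
\[
\sum_{a=0}^{n-1}s'^a\,d\,s^{n-1-a}=d\,\frac{s'^n-s^n}{s'-s}\le\frac{d}{s'-s}\,s'^n,
\]
a bounded multiple of $s'^n$. If each branch has the same doors as the main line, each of the $n$ terms becomes $d\,s'^{n-1}$, and the ratio is $nd/s'$, which is unbounded however small $d$ is. So beyond its door each branch must be an exact copy of the main channel up to level $n$, including the branches, and the sheets are indexed by the subsets of $\{0,\dots,n-1\}$.

Finally, this must be done for infinitely many levels $n_1<n_2<\cdots$. The sheets built for $n_l$ have doors at all positions $0,\dots,n_l-1$, and they offer new ways to pass the earlier levels $n_i+1$. We make their doors so narrow that these ways are negligible, and then take $n_l$ large enough to compensate.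

\subsection{Pieces and doors}
Put $\omega=w/L$ and $\gamma=\pi/(2\omega)$. We use the coordinate $\zeta=x+iy$ with $u=e^{L\zeta}$, so that $x$ is the level and $|y|<\omega$ corresponds to the sector $|\arg u|<w$. The functions $e^{\pm\gamma x}\cos\gamma y$ are harmonic, positive on the strip $|y|<\omega$, and zero on its sides. Let
\[
c_i=\tfrac12+2^{-i-3},\qquad0<e_i<2^{-i-5},\qquad I_i=(c_i-e_i,c_i+e_i)\qquad(i\ge1).
\]
Since $I_i\subset(\frac12+3\cdot2^{-i-5},\frac12+5\cdot2^{-i-5})$, these intervals are pairwise disjoint and lie in $(\frac12,\frac58)$. Let $n_0=0$ and let $n_i\ge n_{i-1}+2$ be integers. The parameters will be chosen in Section~\ref{sec:estimates} in the order $e_1,n_1,e_2,n_2,\dots$.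

The \emph{base} is $\Omega_0=\{|u|<1\}\cup\{|\arg u|<w\}\subset\mathbb C$. Its part $\{x>0,|y|<\omega\}$ is the \emph{main strip}. For $i\ge1$ and nonempty $J\subset\{0,\dots,n_i-1\}$ with largest element $j$, the \emph{sheet} $W^i_J$ is a copy of the L-shaped region
\[
\{j+\tfrac14<x<j+\tfrac34,\ \omega-\tfrac{2\pi}L<y<\omega\}\ \cup\ \{j+\tfrac14<x<n_i,\ |y|<\omega\},
\]
with $u=e^{L\zeta}$. The first rectangle is the \emph{leg} and the second is the \emph{strip}. Because $w<\pi$, we have $\omega-2\pi/L<-\omega$, so the leg extends below the strip. The sheet belongs to \emph{family} $i$. We set $W^i_\emptyset=\Omega_0$, and the base and the sheets are the \emph{pieces}.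

The \emph{parent} of $W^i_J$ is $W^i_{J\setminus\{j\}}$, $j=\max J$. For $x\in j+I_i$ we identify the point $(x,\omega)$ on the top side of the parent's strip (the main strip if the parent is $\Omega_0$) with the point $(x,\omega-2\pi/L)$ on the bottom side of the leg of $W^i_J$. The resulting open arc is the \emph{door} of $W^i_J$; it has \emph{position} $j$. If the parent is a sheet with largest index $j'<j$, then $j+I_i\subset(j'+\frac34,n_i)$, so the door lies on the top side of the parent's strip, beyond its leg. Different doors on a piece are disjoint. The values of $u$ at identified points agree, and a small disk about a door point, with its lower half in the parent and its upper half in the child, is a chart. The union $X$ of all pieces and doors is a connected Riemann surface on which $u$ is locally injective. See Figure~\ref{fig:sheet}.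

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.1cm,y=1.1cm,font=\small]
\fill[gray!20] (2,0) rectangle (4,1);
\fill[gray!20] (2,2) rectangle (4,3);
\draw[thick] (0,0) -- (5.2,0);
\draw[thick] (0,1) -- (0.5,1) (0.62,1) -- (1.5,1) (1.62,1) -- (2.5,1) (2.62,1) -- (3.5,1) (3.62,1) -- (5.2,1);
\draw[thick] (1.25,1) -- (1.25,3) -- (2.5,3) (2.62,3) -- (3.5,3) (3.62,3) -- (4,3) -- (4,2) -- (1.75,2) -- (1.75,1);
\draw[dashed] (2,0) -- (2,1) (4,0) -- (4,1) (2,2) -- (2,3);
\fill (2,0.5) circle (1.5pt) node[left] {$p_{a+1}$};
\fill (4,0.5) circle (1.5pt) node[right] {$p_n$};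
\fill (2,2.5) circle (1.5pt) node[left] {$p^a_{a+1}$};
\fill (3.75,2.5) circle (1.5pt) node[left] {$p^a_{n-1/4}$};
\node at (3,0.5) {$U'$}; \node at (2.6,2.5) {$U$}; \node at (1.5,1.5) {leg};
\node[below] at (0,0) {$0$}; \node[below] at (1,0) {$a$}; \node[below] at (2,0) {$a+1$}; \node[below] at (4,0) {$n$};
\node at (0.55,0.5) {main strip}; \node[right] at (4.05,2.5) {$W^i_{\{a\}}$};
\end{tikzpicture}
\caption{The main strip and the sheet $W^i_{\{a\}}$ in the coordinate $\zeta=x+iy$, for $a=1$ and $n=n_i=4$; the sheet is drawn shifted up by $2\pi/L$. Gaps in the top sides are the doors of family $i$; one leads into the leg, the others lead to sheets not drawn. The shaded rectangles have doors at the same positions, and together with the sheets behind these doors they form two copies $U$ and $U'$ of one surface.}\label{fig:sheet}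
\end{figure}

Let $A_i$ be the union of $\Omega_0$ and the sheets and doors of families $l\le i$, and let $A_i^-=A_i\cap\{|u|<\Lambda^{n_i+1}\}$. Sheets of these families lie in $x<n_i$, so $A_i^-$ is $A_i$ with the part $x\ge n_i+1$ of the main strip removed; we regard the truncated base as a piece of $A_i^-$. In the main strip let $p_t=(t,0)$ and $\kappa_t=\{x=t,|y|<\omega\}$.

\begin{lemma}\label{lem:topology}
Let $D$ be one of $\Omega_0$, $A_i^-$, $A_i$, $X$.
\begin{itemize}
\item[(a)] $D$ is open in $X$ and simply connected.
\item[(b)] If a sequence in one piece of $D$ has coordinates tending to infinity, or to a boundary point of the piece that is not on a door contained in $D$, then it leaves every compact subset of $D$.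
\end{itemize}
\end{lemma}

\begin{proof}
(a) Pieces are open, and a door point has a neighborhood that meets only the two adjacent pieces, so $D$ is open. A sheet is star-shaped about any point common to its leg and strip. The base and the truncated base are star-shaped about $u=\frac12$, because the upper and lower halves of the sector have opening $w<\pi$ and are convex. Recall that a union of two simply connected open sets with connected intersection is simply connected (van Kampen). Suppose $Y$ is a simply connected union of pieces and doors that contains the parent of a sheet $W$ but not $W$. Let $\Delta$ be a thin open rhombus having the door of $W$ as its long diagonal. Then $Y\cap\Delta$ is the lower half of $\Delta$ and $(Y\cup\Delta)\cap W$ is the upper half, so $Y\cup\Delta\cup W$ is simply connected. The sets $A_i$ and $A_i^-$ are built from a base in finitely many such steps, in order of increasing $|J|$. A loop in $X$ is compact and so lies in some $A_i$.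

(b) Otherwise a subsequence converges to a point of $D$. This point lies in the same piece or on one of its doors, since every other point of $D$ has a neighborhood disjoint from the piece, and the coordinates converge to that point.
\end{proof}

\subsection{Conditions (X1) and (X2)}
On sheets and doors $x>\frac14$, so the core is the unit disk in $\Omega_0$. The image $u(X)$ lies in the union of the unit disk, the closed sector $|\arg u|\le w$ and the annuli $\Lambda^{j+1/4}<|u|<\Lambda^{j+3/4}$. It therefore omits the set $\{\Lambda^{3/4}<|u|<\Lambda^{5/4},\,|\arg u|>w\}$, which is a neighborhood of $-\Lambda$ because $w<\pi$. This proves (X1), with $\eta$ depending only on $L$ and $w$.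

For $J\subset\{0,\dots,n_i-1\}$ let $J'=\{j-1:j\in J,\ j\ge1\}$. We define $F$ to map $W^i_J$ into $W^i_{J'}$. If $J'\neq\emptyset$, then $\max J'=\max J-1$, and $F(\zeta)=\zeta-1$ maps leg onto leg and strip into strip. If $J'=\emptyset$, then $J=\emptyset$ or $J=\{0\}$, and we let $F(p)=\lambda u(p)$. This point is in $\Omega_0$: the base satisfies $\lambda\Omega_0\subset\Omega_0$, on the leg of $W^i_{\{0\}}$ we have $x-1<0$, and on its strip $|\arg u|<w$.

Consider the door of $W^i_J$, at position $j=\max J$. If $j\ge1$, then $(J\setminus\{j\})'=J'\setminus\{j-1\}$, so $F$ maps the parent of $W^i_J$ into the parent of $W^i_{J'}$. Near the door, both the parent and the child are mapped by $\zeta\mapsto\zeta-1$ to the two sides of the door of $W^i_{J'}$ (if the image parent is $\Omega_0$, into the main strip, since $x-1>0$ near the door), and we extend $F$ to the door by the same formula. If $j=0$, then $J=\{0\}$, both sides are mapped into the core by $p\mapsto\lambda u(p)$, and we use this formula on the door. So $F$ is continuous on $X$ with $u\circ F=\lambda u$, and it is holomorphic because $u$ is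 a local coordinate. This proves (X2), and Section~\ref{sec:model} provides $R$, $\sigma$ and $\phi$.

\begin{example}\label{ex:two}
If $n_1=2$, family $1$ has three sheets. The sheets $W_{\{0\}}$ and $W_{\{1\}}$ hang on the main strip at positions $0$ and $1$, and $W_{\{0,1\}}$ hangs on $W_{\{0\}}$ at position $1$. The map $F$ sends $W_{\{1\}}$ and $W_{\{0,1\}}$ into $W_{\{0\}}$, and $W_{\{0\}}$ into $\Omega_0$. The part $1<x<2$ of the strip of $W_{\{0\}}$, with $W_{\{0,1\}}$ attached, is a copy of the part $1<x<2$ of the main strip with $W_{\{1\}}$ attached. This copying drives the key estimate, Proposition~\ref{prop:key}.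
\end{example}

\section{Green functions on strips}\label{sec:green}

Both $\mathcal E(n)$ and $\Pi(n+1)$ will be compared with a Green function. Let $D\ni o$ be a simply connected domain in $X$ and $\chi_D:D\to\mathbb D$ a conformal bijection with $\chi_D(o)=0$; it exists because $1/(u+\Lambda)$ is bounded on $D$. We take $\chi_X=R^{-1}$. The \emph{Green function} $g_D=-\log|\chi_D|$ is positive and harmonic on $D\setminus\{o\}$, tends to $0$ along every sequence that leaves all compact subsets of $D$, and is bounded outside any neighborhood of $o$. If $D\subset D'$, the Schwarz lemma applied to $\chi_{D'}\circ\chi_D^{-1}$ gives $g_D\le g_{D'}$ on $D$. By Lemma~\ref{lem:topology}(b), $g_D$ vanishes continuously on the sides of a piece away from the doors contained in $D$.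

We use Harnack's inequality (on a compact subset $K$ of a domain, positive harmonic functions satisfy $\max_Kh\le C\min_Kh$ with $C$ depending only on $K$ and the domain) and the maximum principle in the following form. \emph{Let $U$ be open in $D$ and $h$ harmonic on $U$. If $\limsup h(z_k)\le0$ for every sequence in $U$ that converges to a boundary point of $U$ in $D$ or leaves every compact subset of $D$, then $h\le0$.} Indeed, a positive supremum would be attained on a nonempty set that is compact and open in $D$, which is impossible since $D$ is connected and not compact.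

The constants $c,C>0$ depend only on $L$ and $w$; the constants $c(i),C(i)>0$ may also depend on $c_i$ and $e_i$. Their values may change from line to line. The first lemma says that on a crosscut of a strip a positive harmonic function has the profile $\cos\gamma y$.

\begin{lemma}\label{lem:strip}
Let $\delta>0$. There is $C_\delta$, depending only on $\delta$ and $\omega$, such that every positive harmonic function $h$ on $(-\delta,\delta)\times(-\omega,\omega)$ satisfies
\begin{itemize}
\item[(a)] $h(0,y)\ge C_\delta^{-1}h(0,0)\cos\gamma y$ for $|y|<\omega$;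
\item[(b)] $h(0,y)\le C_\delta h(0,0)\cos\gamma y$ for $|y|<\omega$, if $h$ vanishes continuously on the sides $y=\pm\omega$.
\end{itemize}
\end{lemma}

\begin{proof}
Here $c,C$ depend on $\delta$ and $\omega$. Let $\delta_0=\min(\delta,\omega)$. The disk of radius $\delta_0$ about $z_0=(0,\omega-\delta_0)$ lies in the rectangle and touches the top side. For $\omega-\delta_0\le y<\omega$, Harnack's inequality in this disk gives
\[
\frac{\omega-y}{2\delta_0}\,h(z_0)\le h(0,y)\le\frac{2\delta_0}{\omega-y}\,h(z_0).
\]
The same holds at the bottom side, and on the segment $|y|\le\omega-\delta_0$ the values $h(0,y)$ are comparable to $h(0,0)$. Since $\cos\gamma y=\sin\gamma(\omega-|y|)$ lies between $\frac2\pi\gamma(\omega-|y|)$ and $\gamma(\omega-|y|)$, we obtain (a) and also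
\begin{equation}\label{eq:weak}
h(0,y)\cos\gamma y\le Ch(0,0)\qquad(|y|<\omega).
\end{equation}

For (b), let $s_k(y)=\sin k\gamma(y+\omega)$, $k\ge1$. These functions form an orthogonal basis of $L^2(-\omega,\omega)$ with $\int s_k^2=\omega$, and $s_1(y)=\cos\gamma y$, $|s_k|\le ks_1$. By reflection $h$ is smooth up to the sides $y=\pm\omega$. Let $a_k(x)=\frac12\int_{-\omega}^\omega(h(x,t)+h(-x,t))s_k(t)\,dt$. Using $h_{xx}=-h_{tt}$ and integrating by parts twice, with no boundary terms since $h$ and $s_k$ vanish at $t=\pm\omega$, we get $a_k''=k^2\gamma^2a_k$. As $a_k$ is even, $a_k(x)=a_k(0)\cosh k\gamma x$. With $\delta'=\delta/2$, positivity of $h$ gives $|a_k(\delta')|\le ka_1(\delta')$, so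
\[
|a_k(0)|\le\frac{k\cosh\gamma\delta'}{\cosh k\gamma\delta'}\,a_1(0).
\]
Thus the sine series of $h(0,\cdot)$ converges uniformly, and
\[
h(0,y)=\frac1\omega\sum_{k\ge1}a_k(0)s_k(y)\le\frac{s_1(y)a_1(0)}\omega\sum_{k\ge1}\frac{k^2\cosh\gamma\delta'}{\cosh k\gamma\delta'}.
\]
Finally $a_1(0)=\int_{-\omega}^\omega h(0,t)\cos\gamma t\,dt\le Ch(0,0)$ by \eqref{eq:weak}.
\end{proof}

We apply the lemma, translated, with $\delta\in\{\frac14,\frac18,\frac1{16}\}$. The next lemma converts the Green function near a wall into measure on the circle.

\begin{lemma}\label{lem:reflect}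
Let $Q\subset D\setminus\{o\}$ be an open rectangle in the coordinate $\zeta$, and let $\beta$ be an open side of $Q$ on which $g_D$ vanishes continuously. Then $\chi_D|_Q$ extends analytically to the rectangle $\hat Q$ obtained by doubling $Q$ across $\beta$. The extension satisfies $|\chi_D|=1$ and $|\chi_D'|=\partial_\nu g_D$ on $\beta$, where $\nu$ is the inner normal, and $|\chi_D|>1$ on the reflected half.
\end{lemma}

\begin{proof}
Odd reflection extends $g_D$ to a harmonic function on $\hat Q$, negative on the reflected half. Write it as $\operatorname{Re}\Phi$ with $\Phi$ analytic on $\hat Q$. On $Q$ the function $\chi_De^\Phi$ has modulus $1$, so it is a unimodular constant $\epsilon_0$, and $\epsilon_0e^{-\Phi}$ is the extension. On $\beta$, $|\chi_D'|=|\Phi'|=|\nabla g_D|=\partial_\nu g_D$, because the tangential derivative is $0$ and the normal derivative is nonnegative.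
\end{proof}

\begin{lemma}\label{lem:mass}
Let $Q=(t-\frac18,t+\frac18)\times(-\omega,\omega)$ be a rectangle contained in the main strip, or in the strip of a sheet to the right of its leg. There is an arc $\beta_Q^*\subset\partial\mathbb D$ with $\mu(\beta_Q^*)\ge c\,g_X(t,0)$ on which $\Lambda^{t-1/8}\le|\sigma^*|\le\Lambda^{t+1/8}$. Disjoint rectangles give disjoint arcs.
\end{lemma}

\begin{proof}
The bottom side of $Q$ carries no door, so $g_X$ vanishes there and Lemma~\ref{lem:reflect} extends $\chi=\chi_X$ across it. Let $\beta_Q$ be the part $|x-t|<\frac1{16}$ of the bottom side and $\beta_Q^*=\chi(\beta_Q)$. For such $x$, Lemma~\ref{lem:strip}(a) with $\delta=\frac1{16}$ and Harnack's inequality give $g_X(x,-\omega+s)\ge c\,g_X(t,0)\sin\gamma s$, so $|\chi'|=\partial_\nu g_X\ge c\,g_X(t,0)>0$ on $\beta_Q$.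

Let $\xi\in\beta_Q$. Then $\chi$ maps a small disk $\Delta$ about $\xi$ conformally onto a neighborhood $\mathcal N$ of $\chi(\xi)$, and $\chi(\Delta\cap Q)=\mathcal N\cap\mathbb D$ because $|\chi|<1$ exactly on $\Delta\cap Q$. Two consequences follow. First, on $\mathcal N\cap\mathbb D$ the map $R$ is the local inverse of $\chi$, so $\sigma^*(\chi(\xi))=e^{L\xi}$, which gives the bounds on $|\sigma^*|$. Second, if two different points of $\beta_Q$, or points of $\beta_Q$ and $\beta_{Q'}$ with $Q\cap Q'=\emptyset$, had the same image, then two disjoint half disks in $X$ would have overlapping images, although $\chi$ is injective on $X$. Hence the arcs are disjoint and $\mu(\beta_Q^*)=\frac1{2\pi}\int_{\beta_Q}|\chi'|\,dx\ge c\,g_X(t,0)$.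
\end{proof}

\section{Exit mass against passage probability}\label{sec:estimates}

\subsection{The infinite channel}

\begin{lemma}\label{lem:base}
For $t\ge1$, $g_{\Omega_0}(p_t)\ge c\,e^{-\gamma t}$. For $n\ge2$, $\mathcal E(n)\ge c\,e^{-\gamma n}$.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:strip}(a) in the rectangle $|x-1|<\frac14$ gives $g_{\Omega_0}\ge c\cos\gamma y$ on $\kappa_1$. On the half strip $x>1$ the harmonic function $c\,e^{-\gamma(x-1)}\cos\gamma y-g_{\Omega_0}$ has upper limit at most $0$ at $\kappa_1$, and also as $|y|\to\omega$ or $x\to\infty$. By the maximum principle it is at most $0$, which is the first claim. For the second, apply Lemma~\ref{lem:mass} in the main strip with $t=n-\frac12$ and use $g_X\ge g_{\Omega_0}$.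
\end{proof}

\subsection{The key estimate}
Fix $i$, and write $n=n_i$, $A=A_i$, $g=g_A$. For $n_{i-1}\le a\le n-2$ let $p^a_t=(t,0)$ and $\kappa^a_t=\{x=t,|y|<\omega\}$ in the strip of $W^i_{\{a\}}$. The estimate says that near the end of each of these dead ends the Green function is as large as in the main strip at level $n$, up to a factor that depends neither on $a$ nor on $n$. We cannot compute how $g$ decays along a strip with doors, and we do not need to: it decays in the same way on two copies of the same surface.

\begin{proposition}\label{prop:key}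
For $n_{i-1}\le a\le n-2$ we have $g(p^a_{n-1/4})\ge c(i)\,g(p_n)$.
\end{proposition}

\begin{proof}
\emph{Step 1: through the door.} Consider the union of the main strip over $a+\frac14<x<a+\frac54$, the door and leg of $W^i_{\{a\}}$, and its strip over $a+\frac14<x<a+\frac54$ (note $a+\frac54<n$). It is a domain in $A\setminus\{o\}$ containing $p_{a+1}$ and $p^a_{a+1}$, and up to translation it depends only on $L,w,c_i,e_i$. Harnack's inequality gives $g(p_{a+1})\le C(i)g(p^a_{a+1})$. Doors lie over $j+(\frac12,\frac58)$, so the rectangle $|x-a-1|<\frac14$ of the main strip has none on its sides. Lemma~\ref{lem:strip}(b) in this rectangle and Lemma~\ref{lem:strip}(a) in the same rectangle of the sheet show that the value of $g$ at height $y$ on $\kappa_{a+1}$ is at most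
\[
Cg(p_{a+1})\cos\gamma y\le C(i)g(p^a_{a+1})\cos\gamma y\le K\cdot\bigl(\text{value of $g$ at height $y$ on }\kappa^a_{a+1}\bigr),
\]
with a constant $K=C(i)$.

\emph{Step 2: two copies of one surface.} Let $U$ consist of the strip of $W^i_{\{a\}}$ over $a+1<x<n$ and the sheets $W^i_J$ with $\min J=a$, $|J|\ge2$, with their doors. Let $U'$ consist of the main strip over $a+1<x<n$ and the sheets $W^i_J$ with $\min J\ge a+1$, with their doors. The map $J\mapsto J\setminus\{a\}$ is a bijection between the two sets of indices. It preserves the largest element, hence the region and the position of the door, and it respects parents. So the identity in the coordinate $\zeta$ defines a conformal bijection $\iota:U\to U'$. The function $G=g\circ\iota^{-1}$ is positive and harmonic on $U'$, extends continuously to $\kappa_{a+1}$ with the values of $g$ on $\kappa^a_{a+1}$, and by Step 1 satisfies $g\le KG$ on $\kappa_{a+1}$.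

\emph{Step 3: comparison on $U'$.} The copies differ at $x=n$, where $U$ ends in a wall and $U'$ continues into the channel. Let $S_t=\sup_{\kappa_t}g<\infty$. Doors of families $l<i$ lie in $x<n_{i-1}\le a$; this is where $a\ge n_{i-1}$ is used. Hence the boundary of $U'$ in $A$ is $\kappa_{a+1}\cup\kappa_n$. The function $g-KG-S_n$ has upper limit at most $0$ at $\kappa_{a+1}$ by Step 2, at $\kappa_n$ because $G\ge0$, and along sequences leaving every compact subset of $A$ because $g\to0$. So
\begin{equation}\label{eq:compare}
g\le KG+S_n\quad\text{on }U'.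
\end{equation}

\emph{Step 4: absorbing the term $S_n$.} Fix $\varepsilon\in(0,\gamma)$ with $\theta=e^{-\varepsilon/4}/\cos\varepsilon\omega<1$; this is possible since $\log\theta=-\varepsilon/4+O(\varepsilon^2)$. All doors of $A$ lie in $x<n-\frac38$, so the boundary in $A$ of the half strip $x>n-\frac14$ is $\kappa_{n-1/4}$. The function $e^{-\varepsilon(x-n+1/4)}\cos\varepsilon y/\cos\varepsilon\omega$ is positive and harmonic there, at least $1$ on $\kappa_{n-1/4}$, and at most $\theta$ on $\kappa_n$. The maximum principle gives $S_n\le\theta S_{n-1/4}$. Taking the supremum of \eqref{eq:compare} over $\kappa_{n-1/4}\subset U'$ yields $(1-\theta)S_{n-1/4}\le K\sup_{\kappa^a_{n-1/4}}g$.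

\emph{Step 5.} The rectangle $n-\frac38<x<n-\frac18$ in the strip of $W^i_{\{a\}}$ has no doors on its sides and lies to the right of the leg. By Lemma~\ref{lem:strip}(b), $\sup_{\kappa^a_{n-1/4}}g\le Cg(p^a_{n-1/4})$. Therefore $g(p_n)\le S_n\le S_{n-1/4}\le C(i)g(p^a_{n-1/4})$.
\end{proof}

The rectangles of Step 5 lie in different sheets for different $a$, and there are $n_i-1-n_{i-1}\ge1$ values of $a$. Lemma~\ref{lem:mass} with $t=n-\frac14$, the inequality $g_X\ge g_{A_i}$ and Proposition~\ref{prop:key} give
\begin{equation}\label{eq:massbound}
\mathcal E(n_i)\ge c(i)\,(n_i-1-n_{i-1})\,g_{A_i}(p_{n_i}).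
\end{equation}

\subsection{Passing level $n_i+1$}
Let $d^l_j$ be the door of $W^l_{\{j\}}$ on the main strip.

\begin{lemma}\label{lem:doors}
Let $l\ge2$. Given $n_{l-1}$, the number $e_l$ can be chosen so that, whatever the other parameters are,
\begin{equation}\label{eq:doors}
\sum_{j=0}^{n_{l-1}}\mathbb P_0\bigl(Z\text{ hits }d^l_j\bigr)\le2^{-l}e^{-\gamma n_{l-1}}.
\end{equation}
\end{lemma}

\begin{proof}
By (B3), $u(Z_t)=\sigma(B_t)=\tilde B_{a(t)}$ for $t<\tau$, with $\tilde B$ a planar Brownian motion from $0$. By (X1) this path avoids $B(-\Lambda,\eta)$, so $a(t)<\tilde\tau$, where $\tilde\tau$ is the time at which $\tilde B$ hits the closed disk of radius $\eta/2$ about $-\Lambda$. If $Z$ hits $d^l_j$, then the set $\tilde B[0,\tilde\tau]$ meets the compact segment $\{\Lambda^xe^{iw}:|x-j-c_l|\le e_l\}$. The probability of this last event depends only on $L,w,j,c_l,e_l$. As $e_l\downarrow0$ the segments decrease to a point other than $0$. By (B4) the set $\tilde B[0,\tilde\tau]$ is almost surely compact and misses that point, so the probability tends to $0$. The sum has finitely many terms.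
\end{proof}

\begin{lemma}\label{lem:pass}
If \eqref{eq:doors} holds for all $l\ge2$, then $\Pi(n_i+1)\le C\,g_{A_i}(p_{n_i})$ for all $i$.
\end{lemma}

\begin{proof}
Write $n=n_i$, $A=A_i$, $A^-=A_i^-$. If $Z$ reaches level $n+1$, it leaves $A^-$ at a first time $\tau^-<\tau$, at a boundary point of $A^-$ in $X$. If this point is in $A$, it has level $n+1$ and lies on $\kappa_{n+1}$. If it is not in $A$, it lies neither in a sheet of a family $l>i$ nor on a door between two such sheets, since these points have neighborhoods disjoint from $A$. So it lies on some $d^l_j$ with $l>i$, and $j\le n$ because its level is at most $n+1$. Since $n\le n_{l-1}$, \eqref{eq:doors} and Lemma~\ref{lem:base} bound the probability of the second case by $\sum_{l>i}2^{-l}e^{-\gamma n}\le Cg_{\Omega_0}(p_n)\le Cg_A(p_n)$.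

For the first case let $Q$ be the part $n+\frac12<x<n+1$ of the main strip and $\chi=\chi_{A^-}$. By Lemma~\ref{lem:topology}(b), $g_{A^-}$ vanishes on the side $\kappa_{n+1}$ of $Q$, so $\chi$ extends across it by Lemma~\ref{lem:reflect}; let $\kappa^*=\chi(\kappa_{n+1})\subset\partial\mathbb D$. By (B3), $\chi(Z_t)$, $t<\tau^-$, is a time change of a planar Brownian motion from $0$. It stays in $\mathbb D$, and in the first case it converges to a point of $\kappa^*$, which is then the exit point from $\mathbb D$. By (B1) the first case has probability at most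
\[
\mu(\kappa^*)\le\frac1{2\pi}\int_{\kappa_{n+1}}|\chi'|\,dy=\frac1{2\pi}\int_{\kappa_{n+1}}\partial_\nu g_{A^-}\,dy.
\]
The rectangle $|x-n-\frac12|<\frac14$ has no doors of $A$ on its sides, so Lemma~\ref{lem:strip}(b) and Harnack's inequality give $g_{A^-}\le g_A\le Cg_A(p_{n+1/2})\cos\gamma y\le Cg_A(p_n)\cos\gamma y$ on $\kappa_{n+1/2}$. The boundary of $Q$ in $A^-$ is $\kappa_{n+1/2}$, and the maximum principle in $A^-$ gives
\[
g_{A^-}\le Cg_A(p_n)\cos(\gamma y)\,\frac{\sinh\gamma(n+1-x)}{\sinh(\gamma/2)}\quad\text{on }Q.
\]
Both sides vanish on $\kappa_{n+1}$, so $\partial_\nu g_{A^-}\le Cg_A(p_n)\gamma/\sinh(\gamma/2)$ there, and $\mu(\kappa^*)\le Cg_A(p_n)$.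
\end{proof}

\subsection{Choice of the parameters}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $C$ be the constant of Lemma~\ref{lem:pass} and $c(i)$ the constant of \eqref{eq:massbound}, which is determined once $e_i$ is chosen. Take any $e_1\in(0,2^{-6})$. When $e_i$ has been chosen, take $n_i\ge n_{i-1}+2$ with $c(i)(n_i-1-n_{i-1})\ge iC$, and then choose $e_{i+1}<2^{-i-6}$ by Lemma~\ref{lem:doors}. This determines $X$, $u$, $F$ and the map $\phi$, with $\phi(0)=0$ and $\phi'(0)=\lambda$. An automorphism fixing $0$ is a rotation, so $\phi$ is not an automorphism.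

By \eqref{eq:massbound} and Lemma~\ref{lem:pass}, $\mathcal E(n_i)\ge iCg_{A_i}(p_{n_i})\ge i\,\Pi(n_i+1)$ and $\mathcal E(n_i)>0$. Thus \eqref{eq:drop} holds with $q_i=i$, and Proposition~\ref{prop:reduction} gives (A), (B) and (C).

By \eqref{eq:lower} with $k=1$ and Lemma~\ref{lem:base}, for $N\ge3$ and $m\ge1$,
\[
\|\phi_N^m\|^2\ge(b\Lambda^{-2})^{2m}\,\mathcal E(N-1)\ge c\,(b\Lambda^{-2})^{2m}e^{-\gamma N}.
\]
Proposition~\ref{prop:re} gives $r_e(C_\phi)\ge e^{-\gamma/2}$, and $e^{-\gamma/2}=e^{-\pi L/(4w)}=\lambda^{\pi/(4w)}$. So $\phi$ satisfies the hypotheses of the conjecture, while by (A) no restriction of $C_\phi$ to a nonzero closed invariant subspace is similar to $e^{i\theta}$ times itself for even one $\theta\notin2\pi\mathbb Z$.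
\end{proof}

\begin{thebibliography}{1}

\bibitem{circ}
\emph{Circular symmetry of spectra of composition operators},
\texttt{http://www.pphmj.com/article.php?act=art\_download\&art\_id=4418}.

\end{thebibliography}
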